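# Logarithmically many mistakes with sublinearly many queries in online selective sampling

## 1. Thresholds on the line: querying only when in doubt

A learner watches a stream of points. For each point it must guess a label in $\{0,1\}$, and after guessing it may pay to see the true label. It never sees labels it does not pay for, so a wrong guess that was not paid for goes unnoticed. We want few wrong guesses and few payments at once.

Here is the precise setting. Let $\mathcal X$ be an instance space, $\mathcal H$ a class of classifiers $h:\mathcal X\to\{0,1\}$, $\mathcal P$ a probability distribution on $\mathcal X$, and $f^*\in\mathcal H$ a target. Instances $X_1,X_2,\dots$ are i.i.d. from $\mathcal P$, with labels $Y_t=f^*(X_t)$. In round $t$ a selective sampling algorithm $\mathcal A$ observes $X_t$ and outputs a prediction $\hat Y_t\in\{0,1\}$; then it may query $Y_t$, and it observes $Y_t$ only if it queries. Predictions and query decisions depend only on the information seen so far and on internal randomness. Let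
$$\mathcal M_T(\mathcal A;f^*,\mathcal P)=\mathbb E\Big[\sum_{t=1}^T\mathbb 1[\hat Y_t\ne Y_t]\Big]$$
be the expected number of mistakes in the first $T$ rounds, and let $\mathcal Q_T(\mathcal A;f^*,\mathcal P)$ be the expected number of queries in the first $T$ rounds.

The following question is posed as an open problem in "Toward a General Theory of Online Selective Sampling: Trading Off Mistakes and Queries". Is it true that for every $\mathcal H$ of finite VC dimension there is an algorithm $\mathcal A$ such that, for every $\mathcal P$ and every $f^*\in\mathcal H$, $\mathcal M_T=O(\log T)$ and $\mathcal Q_T=o(T)$? The constants hidden in $O$ and $o$ may depend on $\mathcal H,\mathcal A,f^*,\mathcal P$. The algorithm may depend on $\mathcal H$ only, and not on $f^*$, $\mathcal P$ or $T$.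

We start with an easy class. Let $\mathcal X=\mathbb R$ and let $\mathcal H$ consist of the thresholds $x\mapsto\mathbb 1[x\ge\theta]$, $\theta\in\mathbb R$. Call a point $x$ doubtful if two thresholds that agree with all labels known so far disagree at $x$. The natural rule is: on a point that is not doubtful, predict the forced label and do not query; on a doubtful point, predict $0$ and query.

**Proposition 1.** For thresholds, this rule satisfies $\mathcal M_T\le\mathcal Q_T\le 2(1+\ln T)$ for all $\mathcal P$, $f^*$ and $T\ge1$.

**Proof.** Mistakes happen only at queried points, so $\mathcal M_T\le\mathcal Q_T$. Unqueried labels are forced, hence known, so before round $t$ we know the labels of all of $X_1,\dots,X_{t-1}$. Let $l$ be the largest of these points with label $0$ and $r$ the smallest with label $1$ ($l=-\infty$ or $r=\infty$ if there is none). The consistent $\theta$ are those with $l<\theta\le r$, so $X_t$ is doubtful exactly when $l<X_t<r$. Let $\theta^*$ be the true threshold. If $X_t$ is doubtful and $X_t<\theta^*$, then among those of $X_1,\dots,X_t$ that are smaller than $\theta^*$, the point $X_t$ is strictly the largest. At most one index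 $i\le t$ can have this property, and by exchangeability all indices have it with the same probability, so that probability is at most $1/t$. Likewise, if $X_t$ is doubtful and $X_t\ge\theta^*$, then $X_t$ is strictly the smallest of the points $\ge\theta^*$, which has probability at most $1/t$. So round $t$ is queried with probability at most $2/t$, and $\sum_{t\le T}2/t\le2(1+\ln T)$. $\square$

The proof needed one thing: that the doubtful region becomes small at rate $1/t$. What happens when it does not?

## 2. Zero and singletons: doubt that never shrinks

Let $\mathcal X=[0,1]$ and let $\mathcal H$ consist of the zero function and the singletons $\mathbb 1_{\{x\}}$, $x\in[0,1]$. Take $\mathcal P$ uniform and $f^*=0$. After any number of labels $0$, every point not yet seen is doubtful: the zero function and the singleton at that point are both consistent. The points $X_t$ are almost surely distinct, so the rule of Section 1 queries in every round, and $\mathcal Q_T=T$. This is where the natural rule stops working.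

Never querying and predicting $0$ is not allowed either: if $\mathcal P$ is the point mass at $x$ and $f^*=\mathbb 1_{\{x\}}$, it makes $T$ mistakes. But a compromise works. Fix a number $A\ge 1$. On doubtful points predict $0$ and query with probability $1/A$, independently of everything else. Once a label $1$ is seen, the target is known. There are at most $T/A$ queries in expectation. Each mistake is detected with probability $1/A$, and after the first detection there are no more mistakes, so the expected number of mistakes is at most the mean $A$ of a geometric variable. With $A$ of order $\log T$ this gives $\mathcal M_T=O(\log T)$ and $\mathcal Q_T\le T/A$.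

So mistakes may be left undetected for some time, provided that each detection makes substantial progress. In this class a single detection ended the game. For a general class we need a quantity that drops by a constant factor at every detection.

## 3. Uniform bounds for every class of finite VC dimension

For $V\subseteq\mathcal H$ and a tuple $S\in\mathcal X^k$, we say that $V$ *shatters* $S$ if all $2^k$ patterns of labels on $S$ are realized by elements of $V$. The empty tuple is shattered if and only if $V\neq\emptyset$, and a tuple with a repeated entry is never shattered. The VC dimension of $\mathcal H$ is the largest $k$ for which some $k$-tuple is shattered. Thresholds have VC dimension $1$: for $x<x'$ the pattern $(1,0)$ is missing. The class of Section 2 has VC dimension $1$: the pattern $(1,1)$ on two distinct points is missing. The indicators of subsets of $[0,1]$ with at most two elements form a class of VC dimension $2$.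

**Theorem 1.** For every $\mathcal H$ of finite VC dimension $d$ there is one selective sampling algorithm, depending only on $\mathcal H$, such that for every $\mathcal P$, every $f^*\in\mathcal H$ and every $T\ge2$,
$$\mathcal M_T\le C_d\log_2T,\qquad \mathcal Q_T\le C_d\,\frac T{\log_2T}=o(T),$$
where $C_d$ depends only on $d$.

So the answer to the question is yes, and the constants do not even depend on $\mathcal P$ or $f^*$. In Section 12 we prove a variant with known $T$ (Theorem 2) and lower bounds for a class of VC dimension $1$ (Theorem 3).

Conventions for the whole talk. Each $h\in\mathcal H$ is measurable, and for all $n$ and $y\in\{0,1\}^n$ the set $\{(x_1,\dots,x_n):\exists h\in\mathcal H,\ h(x_i)=y_i\ \forall i\}$ is universally measurable. This standard assumption is used only so that the probabilities make sense; it holds, for example, if $\mathcal H$ is countable, or if $\mathcal X$ is countable with the power-set $\sigma$-field. Our algorithm uses $\mathcal H$ only through finitely many questions per round of the form "is this labeling of these points realizable?", so all data-dependent quantities below are jointly measurable, and their averages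 over tuples are measurable by Fubini. No computational claim is made.

If $d=0$, all $h\in\mathcal H$ agree everywhere, and predicting the common value gives no mistakes and no queries. From now on $d\ge1$. We write $f=f^*$, $P=\mathcal P$, and $C$ for constants that depend only on $d$ and may change from line to line.

## 4. Shattering probabilities and one-inclusion prediction

**Definition (restrictions and shattering probabilities).** For $V\subseteq\mathcal H$, $x\in\mathcal X$, $y\in\{0,1\}$ and $k\ge0$ put $V_{x,y}=\{h\in V:h(x)=y\}$ and
$$p_k(V)=P^k\{S:V\text{ shatters }S\},\qquad s_k(V,x)=P^k\{S:V\text{ shatters }(S,x)\}.$$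

The sets $V$ used below are always version spaces: the sets of all $h\in\mathcal H$ consistent with some finite data set labeled by $f$. So $f\in V$, hence $p_0(V)=1$; and $p_{d+1}(V)=0$ because no $(d+1)$-tuple is shattered. Also $p_1(V)$ is the probability that a random point is doubtful for $V$.

Example. Let $P$ be uniform on $[0,1]$. For the thresholds with $l<\theta\le r$, $0\le l<r\le1$, we have $p_1=r-l$ and $p_2=0$. If $\mathcal H$ is the class of indicators of sets with at most two elements, then $p_1(\mathcal H)=p_2(\mathcal H)=1$ and $p_3(\mathcal H)=0$.

A set $V$ shatters $(S,x)$ if and only if both $V_{x,0}$ and $V_{x,1}$ shatter $S$, and each of these two implies that $V$ shatters $S$. So the events "$V_{x,0}$ shatters $S$" and "$V_{x,1}$ shatters $S$" lie inside an event of probability $p_k(V)$ and their intersection has probability $s_k(V,x)$. Inclusion–exclusion and Fubini give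
$$s_k(V,x)\ge p_k(V_{x,0})+p_k(V_{x,1})-p_k(V),\qquad\int s_k(V,x)\,dP(x)=p_{k+1}(V).\tag{1}$$
Let $D_k(V)=\{x:s_k(V,x)\ge0.4\,p_k(V)\}$. By Markov's inequality and the second part of (1),
$$P(D_k(V))\le2.5\,\frac{p_{k+1}(V)}{p_k(V)}\qquad\text{if }p_k(V)>0.\tag{2}$$

We read (1) and (2) as a dichotomy at a point $x$. Either one of the two answers at $x$ shrinks $p_k$ by a constant factor, or both answers keep $p_k$ nearly intact. In the second case $x\in D_k(V)$, and such points are rare unless $p_{k+1}$ is comparable with $p_k$.

We also need a predictor that makes only $O(\log T)$ mistakes when it sees all labels.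

**Lemma 1 (one-inclusion prediction; Haussler–Littlestone–Warmuth).** There is a randomized rule $\mathrm{OI}$ such that for every $N\ge0$, every distribution $P'$ and every $f\in\mathcal H$, if $X_1,\dots,X_{N+1}$ are i.i.d. $P'$, then
$$\Pr[\mathrm{OI}((X_i,f(X_i))_{i\le N},X_{N+1})\ne f(X_{N+1})]\le\frac d{N+1}.$$

**Proof.** For $F\subseteq\{0,1\}^M$, the one-inclusion graph has vertex set $F$ and an edge between any two vectors that differ in exactly one coordinate; let $E(F)$ be its number of edges. For instance, thresholds on three increasing points give $F=\{000,001,011,111\}$, a path with three edges.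

**Step 1: few edges.** This step bounds the edge density: if $F$ has VC dimension at most $D$, then $E(F)\le D|F|$. We induct on $M$. If $M=0$ or $D=0$ then $|F|\le1$ and there are no edges. Let $M,D\ge1$. Let $F_b\subseteq\{0,1\}^{M-1}$ be the set of $v$ with $(v,b)\in F$, and put $F'=F_0\cup F_1$, $F''=F_0\cap F_1$. Then $|F|=|F_0|+|F_1|=|F'|+|F''|$. The set $F'$ has VC dimension at most $D$. The set $F''$ has VC dimension at most $D-1$, since a coordinate set shattered by $F''$, together with coordinate $M$, is shattered by $F$. There are $|F''|$ edges in direction $M$. The other edges number $E(F_0)+E(F_1)$, and this is at most $E(F')+E(F'')$, because an edge of either graph is an edge of $F'$, and an edge of both is an edge of $F''$. By induction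
$$E(F)\le D|F'|+(D-1)|F''|+|F''|=D|F|.$$

**Step 2: assigning edges to endpoints.** This step distributes the edges so that no vertex is overloaded. Let $F$ have VC dimension at most $d$. A set of edges whose endpoints form the vertex set $W$ has at most $E(W)\le d|W|$ elements, by Step 1 applied to $W\subseteq F$. So Hall's marriage theorem, applied to matching edges with $d$ copies of each of their endpoints, shows that each edge can be assigned to one of its endpoints in such a way that each vertex receives at most $d$ edges. Fix such an assignment for each $F$. (For the path above, assign each edge to its right endpoint.)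

**Step 3: the rule and its error.** This step turns the assignment into predictions. Let $M=N+1$, draw an independent uniform permutation $\sigma$ of $\{1,\dots,M\}$, and put $z=(X_{\sigma(1)},\dots,X_{\sigma(M)})$. Let $F$ be the set of patterns of $\mathcal H$ on $z$, and $j=\sigma^{-1}(M)$ the position of the test point. The known labels leave one or two vectors of $F$. If two, they form an edge in direction $j$, and we predict the $j$-label of the endpoint to which the edge is *not* assigned. If one, we predict the forced label. A mistake occurs only if the true vector $(f(z_i))_i$ has an edge in direction $j$ that is assigned to it, and this holds for at most $d$ values of $j$. Given any value of $\sigma$, the vector $z$ has law $P'^M$, so $z$ is independent of $\sigma$, and $j$ is uniform on $\{1,\dots,M\}$ given $z$. Hence the error probability is at most $d/M$. $\square$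

**Lemma 2.** If $N\sim\mathrm{Bin}(n,\rho)$ with $0<\rho\le1$, then $\mathbb E\big[\frac1{N+1}\big]=\frac{1-(1-\rho)^{n+1}}{(n+1)\rho}\le\frac1{(n+1)\rho}$.

**Proof.** Since $\frac1{i+1}\binom ni=\frac1{n+1}\binom{n+1}{i+1}$, the expectation is $\frac1{(n+1)\rho}\sum_{i=0}^n\binom{n+1}{i+1}\rho^{i+1}(1-\rho)^{n-i}$, and the sum is $1-(1-\rho)^{n+1}$. $\square$

## 5. VC dimension one, with distribution and horizon known

Before the general proof we carry out the case $d=1$ with $P$ and $T\ge4$ known to the learner. Put $A=\lceil\log_2T\rceil\geq 2$.

The learner keeps a version space $V_j$, starting with $V_0=\mathcal H$; the index $j$ counts the updates, and the rounds between two updates form stage $j$. Outside the doubtful region $R(V_j)=\{x:(V_j)_{x,0}\ne\emptyset\ne(V_j)_{x,1}\}$ it predicts the forced label without a query. Note $P(R(V_j))=p_1(V_j)$. For $X_t\in R(V_j)$ there are two cases.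

If $p_1(V_j)\ge1/A$, predict the label $y$ for which $p_1((V_j)_{X_t,y})$ is larger (ties to $0$), and query with some probability $q_j$. If the query shows the prediction to be wrong (a detection), put $V_{j+1}=(V_j)_{X_t,Y_t}$. If $p_1(V_j)<1/A$, query, and predict with $\mathrm{OI}$ trained on the earlier points of $R(V_j)$ in the current stage. In this case $V_j$ never changes again.

Why do detections make progress? Since $d=1$, $p_2(V_j)=0$, so by (1) $s_1(V_j,x)=0$ for almost every $x$, hence $p_1((V_j)_{x,0})+p_1((V_j)_{x,1})\le p_1(V_j)$. At a wrong prediction the true label belongs to the smaller summand, so almost surely $p_1(V_{j+1})\le\frac12p_1(V_j)$.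

A first choice is $q_j=1/A$, as in Section 2. Then $A$ mistakes are expected per detection, and halving from $1$ down to $1/A$ allows about $\log_2A$ detections. The resulting bound is of order $A\log A$, that is, $\log T\cdot\log\log T$. This is too large. But it wastes queries: a round in stage $j$ is queried with probability $p_1(V_j)q_j$, which is far below $1/A$ when $p_1(V_j)$ is small. We can afford to query more often as the region shrinks.

**Proposition 2.** Let $d=1$ and let $P$ and $T\ge4$ be known. With $q_j=1/(1+A\,p_1(V_j))$ this procedure has $\mathcal Q_T\le T/A$ and $\mathcal M_T\le2+\log_2A+2A+\ln T\leq C\log_2 T$.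

**Proof.** *Queries.* Given the past, a round is queried with probability at most $p_1(V_j)q_j\le1/A$ in the first case and $p_1(V_j)<1/A$ in the second.

*Mistakes while $p_1(V_j)\ge1/A$.* Given the past and $X_t$, whether the prediction is wrong and the value $q_j$ are fixed, and a wrong prediction is detected with probability $q_j$. So the probability of a mistake in round $t$ equals $\mathbb E[\mathbb 1[\text{detection in round }t]/q_j]$. Summing, the expected number of mistakes equals the expectation of $\sum1/q_j=\sum(1+A\,p_1(V_j))$ over detections. At the $i$-th detection $1/A\le p_1(V_j)\le2^{-(i-1)}$, so $i\le1+\log_2A$ and the sum is at most $1+\log_2A+2A$.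

*Mistakes in the last stage.* Suppose it starts at round $s$; condition on everything before $s$. The set $R=R(V_j)$ is then fixed, $\rho=P(R)$, and $X_s,X_{s+1},\dots$ are i.i.d. $P$. If $\rho=0$ nothing happens almost surely. Otherwise, at round $u\ge s$, the number $N$ of earlier points of the stage in $R$ is $\mathrm{Bin}(u-s,\rho)$, independent of $\{X_u\in R\}$, and given these indicators the points in $R$ are i.i.d. $P(\cdot|R)$. By Lemmas 1 and 2 a mistake in $R$ has probability at most $\rho\,\mathbb E[1/(N+1)]\le1/(u-s+1)$. Summing over $u\le T$ gives at most $1+\ln T$. $\square$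

## 6. Three obstructions beyond this case

We now ask which parts of Section 5 fail for general $d$ and unknown $P$.

**Doubt mass that does not drop.** Let $\mathcal H$ be the indicators of subsets of $[0,1]$ of size at most two, $P$ uniform. For every $x$ we have $p_1(\mathcal H_{x,0})=1$, and also $p_1(\mathcal H_{x,1})=1$, since for $a\ne x$ both $\{x\}$ and $\{x,a\}$ are available. So a detection leaves $p_1$ at $1$, and $p_1$ gives no advice at any $x$. But $p_2(\mathcal H_{x,0})=1$ while $p_2(\mathcal H_{x,1})=0$: once $x$ is used, only one further point can get label $1$. So $p_2$ does give advice, namely to predict $0$.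

In general we climb levels $k=0,1,2,\dots$ at a given $x$. If the two ratios $p_k(V_{x,y})/p_k(V)$ are both close to $1$, level $k$ gives no advice, $x\in D_k(V)$, and we go to level $k+1$. Otherwise we predict the label with the larger ratio, and a detection shrinks $p_k$ by a constant factor. We stop climbing at the first level $\kappa$ with $p_\kappa<A^{-\kappa}$. There $p_\kappa/p_{\kappa-1}<1/A$, so by (2) the points that get no advice at any level below $\kappa$ have probability $O(1/A)$, and we can afford to query all of them. If there is no such level, then $\kappa=d+1$ and the probability is $0$, because $p_{d+1}=0$.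

What is the right query probability at level $k$? A point reaches level $k$ only if it lies in $\bigcap_{i<k}D_i(V)$. By (2) this set has probability at most $2.5\min_{1\le i\le k}p_i/p_{i-1}\le2.5\,p_k^{1/k}$, since a minimum is at most the geometric mean and $\prod_{i\le k}p_i/p_{i-1}=p_k$. So query probability about $1/(A\,p_k^{1/k})$ costs $O(1/A)$ queries per round, and the mistakes per level-$k$ detection, about $A\,p_k^{1/k}$, again form a geometric series because $p_k$ decays geometrically with the number of level-$k$ detections.

**A moving region of certain queries.** In Section 5 only the last stage used $\mathrm{OI}$. Now each stage $j$ has its own region $R_j$ of points without advice. Restarting $\mathrm{OI}$ in each stage costs up to $d(1+\ln T)$ per stage, and there may be of order $\log A$ stages; the bound becomes $\log T\cdot\log\log T$ for $A=\log_2T$. Old labels gathered in ordinary rounds cannot simply be reused as an i.i.d. sample, because the new region depends on those rounds. The remedy is to reserve every $A$-th round as a sample round: it is always queried and never influences the stages. This costs $T/A$ queries. A stage starting at round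 $s$ then begins with a pool of about $s/A$ points independent of $R_j$, and the cost of the stage drops to about $d\ln A+d\ln(e/s)$ if it ends at $e$. The terms $\ln(e/s)$ telescope over stages.

**Unknown distribution.** The $p_k$ must be estimated. The estimates need precision only at values about $A^{-d}$, so a number of initial points polynomial in $\ell$ and $A$ is enough, where $2^\ell$ bounds the length of the run. As $V_j$ depends on the estimates of earlier stages, each stage gets its own fresh group of points.

## 7. The epoch procedure

Let $\ell\ge2$ and $2\le A\le2^\ell$ be integers. The procedure $\mathsf E(\ell,A)$ runs for at most $2^\ell$ rounds. Set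
$$\theta_k=A^{-k},\qquad J_0=1+\Big\lfloor\frac{\ln(2A^d)}{\ln(5/4)}\Big\rfloor,\qquad J=dJ_0,\qquad B=3200\,\ell A^{2d},\qquad m=(J+1)dB.$$
As $2\le A\le2^\ell$, we have $J_0,\,J+1\le C\ln A\le C\ell$ and $m\le C\,\ell A^{2d}\ln A$.

**Initial part (rounds $1,\dots,m$ of the epoch).** Query every label, and predict by $\mathrm{OI}$ trained on the earlier rounds of the epoch. Split the $m$ instances into consecutive groups $U_0,\dots,U_J$ of $dB$ points. For $1\le k\le d$, cut the first $kB$ points of $U_j$ into $B$ disjoint $k$-tuples and let $\hat p_k^{\,j}(V)$ be the fraction of them that $V$ shatters. Let $\hat p_0^{\,j}(V)=\mathbb 1[V\ne\emptyset]$.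

**Main part.** Renumber the rounds after the initial part as $u=1,2,\dots$, with instances $X_u$; let $W_u$ be independent uniform $[0,1]$ variables. Round $u$ is a *sample round* if $A\mid u$, otherwise *regular*. The procedure passes through stages $j=0,1,\dots$, with $V_0=\mathcal H$; stage $0$ starts at $u=1$. In stage $j$ it uses the following objects.

- The level $\kappa_j=\min\{k\in\{1,\dots,d\}:\hat p_k^{\,j}(V_j)<\theta_k\}$, or $\kappa_j=d+1$ if there is no such $k$.
- For $0\le k<\kappa_j$, the advice $g_k(x)$. Let $\hat a_y=\hat p_k^{\,j}((V_j)_{x,y})/\hat p_k^{\,j}(V_j)$. Put $g_k(x)=*$ if $\min(\hat a_0,\hat a_1)>3/4$; otherwise $g_k(x)$ is the $y$ with the larger $\hat a_y$ (ties to $0$). The denominators are positive by the definition of $\kappa_j$, and for $k=0$ because $f\in V_j$.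
- The first level with advice, $k_j(x)=\min\{k<\kappa_j:g_k(x)\ne*\}$, and the set $R_j$ of those $x$ for which no such $k$ exists.
- The query probabilities $q_{j,k}=1/\bigl(1+A\,\hat p_k^{\,j}(V_j)^{1/k}\bigr)$ for $1\le k<\kappa_j$.

At round $u$ in stage $j$, which started at round $s$, the procedure acts as follows.

- If $X_u\in R_j$: predict with $\mathrm{OI}$ (fresh internal randomness) trained on $\{(X_v,Y_v):v<u,\ X_v\in R_j,\ v\text{ is a sample round or }v\ge s\}$ in order of time; then query.
- If $X_u\notin R_j$, with $k=k_j(X_u)$: predict $g_k(X_u)$. If $u$ is a sample round, query, and use the label only for training $\mathrm{OI}$. If $u$ is regular and $k\ge1$, query if and only if $W_u\le q_{j,k}$. If this query shows the prediction to be wrong (a *detection at level $k$*), set $V_{j+1}=(V_j)_{X_u,Y_u}$; stage $j+1$ starts at $u+1$. If $j=J$, instead *overflow*: from then on predict $0$ and never query.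

All labels in the training sets are known: before overflow, sample rounds are always queried, and so are rounds $v\ge s$ with $X_v\in R_j$.

**Proposition 3.** For all $P$, $f\in\mathcal H$ and $1\le\tau\le2^\ell$, in its first $\tau$ rounds $\mathsf E(\ell,A)$ makes in expectation at most $C(\ell+A)$ mistakes and at most $\min(m,\tau)+C\tau/A$ queries.

Sections 8 to 10 prove this. In the proof we imagine the procedure continued so that main rounds $1,\dots,2^\ell$ all exist; only those among the first $\tau$ rounds of the epoch are counted.

## 8. Accuracy of the estimates and the number of detections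

Let
$$\mathcal G_u=\sigma\bigl(U_0,\dots,U_J,\ (X_v,W_v):v\le u\text{ regular}\bigr).$$
Only detections at regular rounds change the stage, so the stage at round $u$ and all its objects ($V_j,\kappa_j,g_k,R_j,q_{j,k}$) are $\mathcal G_{u-1}$-measurable. Sample-round points are not in $\mathcal G_u$. Let $s_j$ be the start of stage $j$, with $s_j=\infty$ if it is never reached.

**Step 1: the good event.** This step shows that, except with tiny probability, all estimates that the procedure uses are accurate. Let $\Gamma$ be the event that for every $j\le J$, every main round $u\le2^\ell$ with $s_j\le u$, every $1\le k\le d$ and $y\in\{0,1\}$,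
$$|\hat p_k^{\,j}(V_j)-p_k(V_j)|\le\frac{\theta_k}{40},\qquad|\hat p_k^{\,j}((V_j)_{X_u,y})-p_k((V_j)_{X_u,y})|\le\frac{\theta_k}{40}.\tag{3}$$
The event $\{s_j\le u\}$ and, on it, $V_j$ are determined by $U_0,\dots,U_{j-1}$ and the $(X_v,W_v)$ with $v<u$ regular. These, together with $X_u$, are independent of $U_j$. Condition on them. Then $\hat p_k^{\,j}$ of a fixed set is the mean of $B$ i.i.d. indicators with the right expectation, and Hoeffding's inequality (such a mean deviates by more than $\varepsilon$ with probability at most $2e^{-2B\varepsilon^2}$) shows that each inequality fails with probability at most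
$$2\exp\Bigl(-\frac{2B\theta_k^2}{1600}\Bigr)\le2\exp\Bigl(-\frac{2\cdot3200\,\ell A^{2d}A^{-2d}}{1600}\Bigr)=2e^{-4\ell}.$$
For given $j,u,k$ there are three inequalities. By the union bound
$$\eta:=\Pr(\Gamma^c)\le6d(J+1)2^\ell e^{-4\ell}\le Ce^{-2\ell}.\tag{4}$$
In particular $A\eta$, $(J+1)(1+A)\eta$ and $2^\ell\eta$ are all at most $C$, since $A\le2^\ell$ and $J+1\le C\ell$.

**Step 2: four consequences.** This step translates (3) into statements about the true probabilities. Assume $\Gamma$, consider a round $u$ in stage $j$, and write $V=V_j$, $p_k=p_k(V)$, $\hat p_k=\hat p_k^{\,j}(V)$, $a_y=p_k(V_{X_u,y})/p_k$.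

*Fact 1.* If $k<\kappa_j$, then $p_k\ge\theta_k/2$, $\ p_k/2\le\hat p_k\le2p_k$, and $|\hat a_y-a_y|\le\frac1{20}$. For $k=0$ everything is exact. For $k\ge1$, $\hat p_k\ge\theta_k$ by definition of $\kappa_j$, so $|\hat p_k-p_k|\le\theta_k/40\le\hat p_k/40$, which gives the first two claims. Next,
$$|\hat p_k^{\,j}(V_{X_u,y})\,p_k-p_k(V_{X_u,y})\,\hat p_k|\le|\hat p_k^{\,j}(V_{X_u,y})-p_k(V_{X_u,y})|\,p_k+p_k(V_{X_u,y})\,|p_k-\hat p_k|\le2\cdot\frac{\theta_k}{40}\,p_k,$$
using $p_k(V_{X_u,y})\le p_k$. Dividing by $p_k\hat p_k$ gives $|\hat a_y-a_y|\le\frac{2\theta_k}{40\,\hat p_k}\le\frac1{20}$.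

*Fact 2.* If $\kappa_j\le d$, then $p_{\kappa_j}\le2\theta_{\kappa_j}$. Indeed $\hat p_{\kappa_j}<\theta_{\kappa_j}$ and the error is at most $\theta_{\kappa_j}/40$.

*Fact 3.* If $k<\kappa_j$ and $g_k(X_u)=*$, then $X_u\in D_k(V)$. Indeed $\hat a_0,\hat a_1>3/4$, so $a_0,a_1>0.7$ by Fact 1, and (1) gives $s_k(V,X_u)\ge(0.7+0.7-1)p_k=0.4\,p_k$.

*Fact 4.* If $k<\kappa_j$ and $*\ne g_k(X_u)\ne f(X_u)$, then $p_k(V_{X_u,f(X_u)})\le\frac45p_k(V)$. Indeed $\hat a_{f(X_u)}$ is the smaller of the two ratios, hence at most $3/4$, and $\frac34+\frac1{20}=\frac45$.

**Step 3: few detections.** This step bounds the number of stages on $\Gamma$. A detection at level $k$ in stage $j$ has $1\le k<\kappa_j$. By Fact 4 it gives $p_k(V_{j+1})\le\frac45p_k(V_j)$, and $p_k(V_j)$ never increases in $j$, because $V_{j+1}\subseteq V_j$. So, on $\Gamma$, at the $i$-th level-$k$ detection, occurring in stage $j$, say,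
$$\tfrac12A^{-d}\le\tfrac12\theta_k\le p_k(V_j)\le(4/5)^{i-1}.\tag{5}$$
Hence $(5/4)^{i-1}\le2A^d$, that is, $i\le J_0$. So on $\Gamma$ there are at most $J_0$ detections per level and at most $J=dJ_0$ in total. Overflow needs $J+1$ detections, so it does not occur on $\Gamma$.

## 9. The query bound

The initial part makes at most $\min(m,\tau)$ queries, and sample rounds make at most $\tau/A$. It remains to show that a regular round $u$ is queried with probability at most $C/A$.

**Step 1: a version of the good event that is known in advance.** The purpose is to use accuracy without conditioning on anything that involves $X_u$. Let $\mathcal V_u$ be the event that no overflow has occurred before round $u$ and the first inequality in (3) holds for the current stage $j$ and all $k$. Then $\mathcal V_u\in\mathcal G_{u-1}$. The claims of Fact 1 about $p_k$ and $\hat p_k$, and Fact 2, hold on $\mathcal V_u$, because they used only the first inequality. If $\Gamma$ holds and round $u$ is queried, then $\mathcal V_u$ holds.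

**Step 2: queries in $R_j$.** This step bounds the always-queried region. If $\Gamma$ holds and $X_u\in R_j$, then $g_k(X_u)=*$ for all $k<\kappa_j$, so $X_u\in D_{\kappa_j-1}(V_j)$ by Fact 3. The set $D_{\kappa_j-1}(V_j)$ is $\mathcal G_{u-1}$-measurable and $X_u$ is independent of $\mathcal G_{u-1}$. By (2) and Facts 1 and 2, on $\mathcal V_u$ the conditional probability of $X_u\in D_{\kappa_j-1}(V_j)$ is at most
$$2.5\,\frac{p_{\kappa_j}}{p_{\kappa_j-1}}\le2.5\cdot\frac{2\theta_{\kappa_j}}{\theta_{\kappa_j-1}/2}=\frac{10}A$$
if $\kappa_j\le d$, and $0$ if $\kappa_j=d+1$, since $p_{d+1}=0$.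

**Step 3: random queries at level $k$.** This step checks the choice of $q_{j,k}$. Suppose $\Gamma$ holds, $k_j(X_u)=k$ with $1\le k<\kappa_j$, and $W_u\le q_{j,k}$. By Fact 3, $X_u\in\bigcap_{i<k}D_i(V_j)$. On $\mathcal V_u$ the numbers $p_0=1,p_1,\dots,p_k$ are positive by Fact 1, so by (2) this set has probability at most
$$2.5\min_{1\le i\le k}\frac{p_i}{p_{i-1}}\le2.5\Bigl(\prod_{i=1}^k\frac{p_i}{p_{i-1}}\Bigr)^{1/k}=2.5\,p_k^{1/k}.$$
Moreover
$$q_{j,k}\le\frac1{A\,\hat p_k^{1/k}}\le\frac1{A\,(p_k/2)^{1/k}}\le\frac2{A\,p_k^{1/k}}.$$
The pair $(X_u,W_u)$ is independent of $\mathcal G_{u-1}$, and $W_u$ of $X_u$. So on $\mathcal V_u$ the conditional probability of $\{X_u\in\bigcap_{i<k}D_i(V_j),\ W_u\le q_{j,k}\}$ is at most $5/A$.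

**Step 4: sum.** Here we combine the cases. At a regular round, a query happens only as in Step 2 or Step 3 or on $\Gamma^c$, so by (4)
$$\Pr[\text{query at }u]\le\eta+\frac{10+5d}A\le\frac CA.$$
Summing over the at most $\tau$ counted regular rounds proves the query bound of Proposition 3.

## 10. The mistake bound

**(a) The initial part.** This uses only Lemma 1: the $t$-th round has error probability at most $d/t$, so the expected number of mistakes is at most $\sum_{t\le2^\ell}d/t\le d(1+\ell)$.

**(b) After overflow.** Overflow is contained in $\Gamma^c$ by Step 3 of Section 8, so it costs at most $2^\ell\eta\le C$ by (4).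

**(c) Regular rounds with $X_u\notin R_j$.** The purpose is to pay for undetected mistakes through detections. At level $0$ there are no mistakes: $g_0(x)=y$ means that $y$ is the only label that elements of $V_j$ give to $x$, and $f\in V_j$. Let $k\ge1$. The event of a level-$k$ mistake at $u$ and the value $q_{j,k}$ are determined by $(\mathcal G_{u-1},X_u)$; the variable $W_u$ is independent of these, and the mistake is detected if and only if $W_u\le q_{j,k}$. So
$$\Pr[\text{level-}k\text{ mistake at }u]=\mathbb E\bigl[\mathbb 1[\text{level-}k\text{ detection at }u]/q_{j,k}\bigr],$$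
and therefore
$$\mathbb E[\#\text{level-}k\text{ mistakes}]=\mathbb E\sum_{\text{level-}k\text{ detections}}\bigl(1+A\,\hat p_k^{\,j}(V_j)^{1/k}\bigr).$$
On $\Gamma$, at the $i$-th level-$k$ detection $\hat p_k^{\,j}(V_j)\le2p_k(V_j)\le2(4/5)^{i-1}$ by Fact 1 and (5). So on $\Gamma$ the sum is at most
$$J_0+2A\sum_{i\ge1}(4/5)^{(i-1)/k}\le J_0+CA\le CA.$$
Off $\Gamma$ there are still at most $J+1$ detections, each with summand at most $1+A$, contributing at most $(J+1)(1+A)\eta\le C$ in expectation. Summing over $k\le d$ gives at most $CA$ mistakes, for any horizon up to $2^\ell$.

**(d) Sample rounds with $X_u\notin R_j$.** These mistakes never cause detections, so we compare with the next round. If $u$ is a sample round, then $u+1$ is regular since $A\ge2$, it is in the same stage, and $\mathcal G_u=\mathcal G_{u-1}$. Both $X_u$ and $X_{u+1}$ have law $P$ given $\mathcal G_{u-1}$. Whether a mistake outside $R_j$ occurs at $u$ (at $u+1$) is the same function of the $\mathcal G_{u-1}$-measurable stage objects and of $X_u$ (of $X_{u+1}$). So the two probabilities are equal. Allowing one extra mistake in case the last counted round is a sample round, (c) bounds the expected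 number here by $1+CA$.

**(e) Rounds with $X_u\in R_j$.** Here we show that $\mathrm{OI}$ is trained on a genuine i.i.d. sample and that the sample is large enough.

*The law of the training points.* Fix $j$ and $s\le u$, and condition on $\mathcal G_{s-1}$ on the event $\{s_j=s\}\in\mathcal G_{s-1}$. Then $R=R_j$ and the detection set
$$\Delta=\{(x,w):x\notin R,\ k_j(x)\ge1,\ g_{k_j(x)}(x)\ne f(x),\ w\le q_{j,k_j(x)}\}\subseteq R^c\times[0,1]$$
are fixed. The $X_v$ for sample rounds $v<s$ and the pairs $(X_v,W_v)$ for $v\ge s$ are independent of $\mathcal G_{s-1}$ and of each other, and $X_v\sim P$. Let $\rho=P(R)$. If $\rho=0$ there is almost surely nothing to bound, so let $\rho>0$. Condition further on the event that stage $j$ is still running at $u$, that is, $(X_v,W_v)\notin\Delta$ for all regular $v\in[s,u-1]$. This is a product event, of positive probability since $\delta:=(P\otimes\mathrm{Leb})(\Delta)\le1-\rho<1$. So after conditioning, the points $X_v$ (sample rounds $v<s$), $X_v$ ($v\in[s,u-1]$) and $X_u$ are still independent. Those at sample rounds, and $X_u$, have law $P$. Those at regular rounds $v\in[s,u-1]$ have a law that on $R$ equals $P/(1-\delta)$,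 because $\Delta$ contains no pair with first coordinate in $R$. In every case the law restricted to $R$ is proportional to $P$. Hence, given the indicators of which of these points lie in $R$, those in $R$ are i.i.d. $P(\cdot|R)$.

*The error at round $u$.* The training set consists exactly of the points in $R$ among the
$$n(s,u):=\lfloor(s-1)/A\rfloor+(u-s)$$
candidates $v<u$. Each candidate lies in $R$ independently with probability at least $\rho$. So the size $N$ of the training set stochastically dominates $\mathrm{Bin}(n(s,u),\rho)$, and $N$ is independent of $\{X_u\in R\}$. By Lemma 1 with $P'=P(\cdot|R)$, by Lemma 2, and since $1/(N+1)$ decreases in $N$, the conditional probability that $X_u\in R$ and a mistake occurs is at most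
$$\rho\,d\;\mathbb E\Bigl[\frac1{N+1}\Bigr]\le\rho\,d\cdot\frac1{(n(s,u)+1)\rho}=\frac d{n(s,u)+1}.$$
Multiply by the probability that stage $j$ started at $s$ and is running at $u$, and sum over $j,s,u$. The expected number of mistakes of this kind is at most the expectation of $\sum_ud/(n(s(u),u)+1)$, where $s(u)$ is the start of the stage running at $u$ and $u$ runs over the main rounds before overflow.

*Summing within and over stages.* Suppose a stage occupies rounds $s,\dots,e$ (up to the horizon). Put $a=\lfloor(s-1)/A\rfloor$; then $a+1=\lceil s/A\rceil\ge s/A$. So
$$\sum_{u=s}^e\frac1{a+1+u-s}\le1+\ln\Bigl(1+\frac{e-s}{a+1}\Bigr)\le1+\ln\Bigl(1+\frac{A(e-s)}s\Bigr)\le1+\ln A+\ln\frac es,$$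
where the last inequality uses $1\le A$, so that $1+A(e-s)/s\le Ae/s$. There are at most $J+1$ stages, with starts $s_j$ and ends $e_j$ satisfying $s_{j+1}>e_j$, so the terms $\ln(e_j/s_j)$ sum to at most $\ln2^\ell\le\ell$. The total is at most
$$d\bigl[(J+1)(1+\ln A)+\ell\bigr]\le C(\ln^2A+\ell)\le C(A+\ell).$$

Adding (a) to (e) proves the mistake bound, and with it Proposition 3. $\square$

## 11. Doubly exponential epochs: proof of Theorem 1

The algorithm must not know $T$, so we concatenate epochs with parameters of the order of the logarithm of the current time. Let $T_i=2^{2^i}$. In rounds $1,2$ predict $0$ and query. In rounds $T_i<t\le T_{i+1}$ (epoch $i\ge0$) run a fresh copy of $\mathsf E(\ell_i,A_i)$ with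
$$\ell_i=A_i=2^{i+1}.$$
The epoch has at most $T_{i+1}=2^{\ell_i}$ rounds, and $2\le A_i\le2^{\ell_i}$, so Proposition 3 applies. For $T=2$ the bounds of Theorem 1 are trivial. For $T>2$ let $I\ge0$ be such that $T_I<T\le T_{I+1}$, so $2^I<\log_2T\le2^{I+1}$.

**Step 1: mistakes.** The purpose is to see that the epochs form a geometric series. By Proposition 3, used with $\tau=T-T_I$ in epoch $I$,
$$\mathcal M_T\le2+\sum_{i\le I}C(\ell_i+A_i)\le C\,2^I\le C\log_2T.$$

**Step 2: queries in the initial parts.** These are polylogarithmic. With $m_i$ the value of $m$ in epoch $i$, $m_i\le C\ell_iA_i^{2d}\ln A_i\le C\ell_i^{2d+2}$, so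
$$\sum_{i\le I}m_i\le C(\log_2T)^{2d+2}\le C\,\frac T{\log_2T}.$$

**Step 3: remaining queries.** This step sums the terms $C\tau/A$ of Proposition 3. Apart from the first two rounds, which contribute $2\le CT/\log_2T$, they are at most
$$C\Bigl[\sum_{i<I}\frac{T_{i+1}}{2^{i+1}}+\frac T{2^{I+1}}\Bigr].$$
Here $T/2^{I+1}\le T/\log_2T$. If $I=0$ the sum is empty. Let $I\ge1$. The term $i=I-1$ is $T_I/2^I=T_I/\log_2T_I\le T/\log_2T$, since $x/\log_2x$ is increasing for $x\ge e$ and $T_I\ge4$. The terms with $i\le I-2$ total at most $T_{I-1}\sum_i2^{-(i+1)}\le T_{I-1}=\sqrt{T_I}\le\sqrt T\le CT/\log_2T$. So $\mathcal Q_T\le CT/\log_2T$. $\square$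

## 12. Trading mistakes for queries, and matching lower bounds

**Theorem 2.** Let $\mathcal H$ have VC dimension $d\ge1$. For every $T\ge4$ and integer $A$ with $\log_2T\le A\le T^{1/(2d+3)}$ there is an algorithm (depending on $T,A$) with $\mathcal M_T\le C_dA$ and $\mathcal Q_T\le C_dT/A$ for all $\mathcal P$, $f^*\in\mathcal H$.

**Proof.** Run $\mathsf E(\ell,A)$ with $\ell=\lceil\log_2T\rceil$. Since $A$ is an integer with $A\ge\log_2T$, we have $2\le\ell\le A$; and $A\le T\le2^\ell$. Proposition 3 with $\tau=T$ gives $\mathcal M_T\le C(\ell+A)\le CA$. Also $m\le C\ell A^{2d}\ln A\le CA^{2d+2}\le CT/A$, because $A^{2d+3}\le T$. So $\mathcal Q_T\le m+CT/A\le CT/A$. $\square$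

The lower bounds use one class that contains both examples from the beginning of the talk: thresholds, which force logarithmically many mistakes, and singletons, which force queries.

**Theorem 3 (lower bounds).** Let $\mathcal X=[0,1]\sqcup\mathbb N$. Let $\mathcal H_0$ consist of the zero function, the thresholds $x\mapsto\mathbb 1[x\in[0,1],\,x\ge\theta]$ for $\theta\in[0,1]$, and the singletons $\mathbb 1_{\{x\}}$ for $x\in\mathbb N$. It has VC dimension $1$. For every algorithm (even one that knows $T$) and every $T$:

1. Even if all labels are queried, $\displaystyle\sup_{\mathcal P,f}\mathcal M_T\ge\frac12\sum_{t=1}^T\frac1{t+1}\ge\frac12\ln\frac{T+2}2$.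
2. If $\displaystyle\sup_{\mathcal P,f}\mathcal M_T\le M$ with $1\le M\le T/4$, then $\displaystyle\sup_{\mathcal P,f}\mathcal Q_T\ge\frac T{64M}$.

Consequently, for $\mathcal H_0$ a uniform $O(\log T)$ mistake bound forces a uniform query bound of order at least $T/\log T$: for large $T$, apply part 2 with $M$ a constant times $\log T$. Both rates of Theorem 1 are therefore optimal up to constants as uniform statements for $\mathcal H_0$. Together with Theorem 2 for $d=1$, $\mathcal M\cdot\mathcal Q\asymp T$ is the exact order of the uniform trade-off for $\mathcal H_0$, for mistake budgets of order between $\log T$ and $T^{1/5}$. The class $\mathcal H_0$ satisfies the measurability assumption: whether a pattern is realizable is decided by finitely many comparisons and equalities between the points.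

**Proof.** **Step 1: the VC dimension.** This step verifies that no two distinct points are shattered. For $x<x'$ in $[0,1]$ the pattern $(1,0)$ is not realized. No member of $\mathcal H_0$ equals $1$ at two distinct points of $\mathbb N$, nor at a point of $[0,1]$ and a point of $\mathbb N$ simultaneously. Every single point is shattered: use the zero function and, for label $1$, the threshold or the singleton at the point.

**Step 2: mistakes against thresholds.** This step proves part 1 by averaging over the target. Let $\mathcal P$ be uniform on $[0,1]$ and let $\theta$ be uniform on $[0,1]$, independent of the instances and of the internal randomness. Given $X_1,\dots,X_{t-1}$ and all their labels, $\theta$ is uniform on a gap $(l,r)$ between neighboring points (or endpoints of $[0,1]$). If $X_t\in(l,r)$, its label is $1$ with conditional probability $(X_t-l)/(r-l)$, so any prediction errs with conditional probability at least $\min(X_t-l,\,r-X_t)/(r-l)$. Given $X_t\in(l,r)$, the point $X_t$ is uniform on the gap, and the mean of this minimum is $1/4$. The event $X_t\in(l,r)$ says that $X_t$ and $\theta$ are adjacent in the order of the $t+1$ i.i.d. uniform points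 $\theta,X_1,\dots,X_t$. There are $t$ adjacent pairs among $\binom{t+1}2$ equally likely pairs, so this has probability $2/(t+1)$. Hence the error probability in round $t$, averaged over $\theta$, is at least $\frac1{2(t+1)}$. Sum over $t\le T$; some $\theta$ attains at least the average. Finally $\sum_{t\le T}\frac1{t+1}\ge\int_1^{T+1}\frac{dx}{x+1}=\ln\frac{T+2}2$.

**Step 3: queries against singletons.** This step proves part 2 by comparing the run with target $0$ to runs with singleton targets. Let $N=\lfloor T/(4M)\rfloor\ge1$, let $\mathcal P$ be uniform on an $N$-element subset of $\mathbb N$, identified with $\{1,\dots,N\}$, and let $\lambda=T/N\ge4M\ge4$. Run the algorithm with target $0$. Let $C_x$ be the number of occurrences of $x$ within $T$ rounds, $Z_x$ the number of occurrences of $x$ at which $1$ is predicted, and $E_x$ the event that some occurrence of $x$ is queried. Use the same instances and internal randomness for target $\mathbb 1_{\{x\}}$. The labels differ only at $x$, so on $E_x^c$ the two runs coincide. With target $\mathbb 1_{\{x\}}$ every occurrence of $x$ predicted as $0$ is a mistake, so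
$$M\ge\mathcal M_T(\mathbb 1_{\{x\}})\ge\mathbb E[(C_x-Z_x)\mathbb 1_{E_x^c}]\ge\mathbb E[C_x\mathbb 1_{E_x^c}]-\mathbb E[Z_x].$$
Sum over $x\le N$ and use $\sum_x\mathbb E[Z_x]=\mathcal M_T(0)\le M$:
$$\sum_{x\le N}\mathbb E[C_x\mathbb 1_{E_x^c}]\le(N+1)M\le2NM\le\frac T2.$$
Since $\sum_x\mathbb E[C_x]=T$, we get $\sum_x\mathbb E[C_x\mathbb 1_{E_x}]\ge T/2$: on average, half of the occurrences belong to points that are queried at least once. Now $C_x\sim\mathrm{Bin}(T,1/N)$ has $\mathbb E[C_x^2]\le\lambda+\lambda^2\le2\lambda^2$, and $\sum_x\Pr(E_x)\le\mathcal Q_T(0)$. Applying Cauchy–Schwarz twice,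
$$\frac T2\le\sum_{x\le N}\sqrt2\,\lambda\sqrt{\Pr(E_x)}\le\sqrt2\,\lambda\sqrt{N\sum_{x\le N}\Pr(E_x)}\le\sqrt2\,\frac TN\sqrt{N\,\mathcal Q_T(0)}.$$
Squaring gives $\frac14\le2\,\mathcal Q_T(0)/N$, that is, $\mathcal Q_T(0)\ge N/8$. Since $\lfloor y\rfloor\ge y/2$ for $y\ge1$, we have $N\ge T/(8M)$, and hence $\mathcal Q_T(0)\ge T/(64M)$. $\square$
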